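# A nonlocal eigenvalue problem for spikes: real spectrum for $p\ge 3$, and no Hopf bifurcation for any $p>1$

## 1. The eigenvalue problem, and $p=3$ by hand

Let $p>1$ and let $w$ be the unique positive, even solution on $\mathbb R$ of $w''-w+w^p=0$ with $w(y)\to0$ as $|y|\to\infty$. Explicitly,
$$w(y)=\left(\tfrac{p+1}{2}\,\operatorname{sech}^2\tfrac{(p-1)y}{2}\right)^{1/(p-1)} .$$
We study the nonlocal eigenvalue problem
$$\phi''-\phi+p\,w^{p-1}\phi-\gamma(p-1)\,\frac{\int_{\mathbb R} w^{p-1}\phi\,dy}{\int_{\mathbb R} w^{p}\,dy}\,w^p=\lambda\phi,\qquad \phi\in H^2(\mathbb R)\ \text{even},\ \lambda\in\mathbb C. \tag{1}$$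
Here $\gamma$ is real. Eigenfunctions may be complex-valued, and integrals such as $\int w^{p-1}\phi$ carry no complex conjugate. Evenness is not cosmetic: the odd function $w'$ satisfies $w'''-w'+pw^{p-1}w'=0$ and $\int w^{p-1}w'=0$, so without it $0$ would be an eigenvalue for every $\gamma$.

**Definition.** Problem (1) is *stable* if there is $c_1>0$ with $\operatorname{Re}\lambda<-c_1$ for every eigenvalue $\lambda$. It is *unstable* if some eigenvalue has $\operatorname{Re}\lambda>0$.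

For example, at $\gamma=1$ the function $w$ itself is an eigenfunction with $\lambda=0$: since $w''-w+pw^p=(p-1)w^p$, both sides of (1) vanish. So (1) is not stable at $\gamma=1$.

The problem comes from the paper "A Nonlocal Eigenvalue Problem And The Stability Of Spikes For Reaction-Diffusion Systems With Fractional Reaction Rates" (https://secure.math.ubc.ca/~jcwei/nonlocalgeneralp.pdf). Recorded as known there: stability for every $p>1$ when $1<\gamma\le\frac p{p-1}$ (and up to some $\gamma_0(p)>\frac p{p-1}$), and stability for $p=2$ and all $\gamma>1$. The question is the following conjecture.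

**Conjecture.** For $p>5$ there is a finite $\gamma_h(p)>1$ such that (1) is stable for $1<\gamma<\gamma_h(p)$ and unstable for $\gamma>\gamma_h(p)$; at $\gamma_h(p)$ there is a Hopf bifurcation, that is, a pair of eigenvalues $\pm i\omega$, $\omega\ne0$, which crosses into $\operatorname{Re}\lambda>0$ as $\gamma$ increases.

We shall see that it is false for every $p>5$. One value of $p$ can be settled by hand.

**Proposition 1 ($p=3$).** Let $p=3$ and $\gamma\in\mathbb R$. Every eigenvalue of (1) either is real and $\le-1$, or equals $3(1-\gamma)$. If $\gamma>1$, then (1) is stable.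

**Proof.** Now $w=\sqrt2\operatorname{sech}y$, and the local part of the operator is $L=\partial_y^2-1+6\operatorname{sech}^2y$. Since $(\operatorname{sech}^2)''=4\operatorname{sech}^2-6\operatorname{sech}^4$, we get $Lw^2=3w^2$: the weight $w^{p-1}=w^2$ inside the integral is an eigenfunction of $L$. Multiply (1) by $w^2$, integrate, and move $L$ onto $w^2$. With $X=\int w^2\phi$,
$$(3-\lambda)X=2\gamma\,\frac{\int w^5}{\int w^3}\,X .$$
Integrating $(\operatorname{sech}^3)''=9\operatorname{sech}^3-12\operatorname{sech}^5$ over $\mathbb R$ gives $\int\operatorname{sech}^5=\frac34\int\operatorname{sech}^3$, so $\int w^5/\int w^3=2\cdot\frac34=\frac32$ and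
$$(3-\lambda-3\gamma)\,X=0 .$$
If $X\ne0$, then $\lambda=3(1-\gamma)$.

If $X=0$, then (1) reads $L\phi=\lambda\phi$ with $\phi$ even and orthogonal to $w^2$. Since $L$ is self-adjoint, $\lambda$ is real. Suppose $\lambda>-1$ and write $1+\lambda=\mu^2$ with $\mu>0$, so $\phi''+6\operatorname{sech}^2y\,\phi=\mu^2\phi$. With $t=\tanh y$, one solution is
$$u=e^{-\mu y}g,\qquad g=3t^2+3\mu t+\mu^2-1 .$$
To check it: one needs $g''-2\mu g'+6(1-t^2)g=0$, and from $g'=(6t+3\mu)(1-t^2)$, $g''=6(1-t^2)^2-2t(6t+3\mu)(1-t^2)$ the left side divided by $1-t^2$ is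
$$6-6t^2-12t^2-6\mu t-12\mu t-6\mu^2+18t^2+18\mu t+6\mu^2-6=0 .$$
Both $u,u'$ and $\phi,\phi'$ tend to $0$ at $+\infty$, so the Wronskian $\phi u'-\phi'u$, which is constant, is $0$, and $\phi$ is a multiple of $u$. Evenness forces $u'(0)=0$, and
$$u'(0)=-\mu(\mu^2-1)+3\mu=\mu(4-\mu^2).$$
So $\mu=2$. Then $\phi$ is an even solution of the same second-order equation as $w^2$, hence a multiple of $w^2$, which contradicts $X=0$. Therefore $\lambda\le-1$.

For $\gamma>1$ every eigenvalue is at most $\max(-1,3(1-\gamma))<0$, which gives stability. $\square$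

What changes when $p\neq3$? The whole proof rests on the weight $w^{p-1}$ being an eigenfunction of the local operator. The next section shows that this happens only at $p=3$.

## 2. Powers of $\operatorname{sech}$, and why the pairing does not close for $p\ne3$

Put
$$\nu=\tfrac{p+1}{p-1}>1,\qquad \nu-1=\tfrac2{p-1},\qquad \nu+1=\tfrac{2p}{p-1},\qquad x=\tfrac{(p-1)y}2,\qquad \psi_s(x)=\operatorname{sech}^sx .$$
Then $p\ge3$ means $\nu\le2$, and $p=3$ means $\nu=2$. We have $w^{p-1}=\frac{p+1}2\psi_2$, while $w^p$ is a multiple of $\psi_{\nu+1}$. For $s>0$ let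
$$B(s)=\int_{\mathbb R}\psi_s\,dx=\int_{-1}^1(1-t^2)^{s/2-1}dt=\sqrt\pi\,\frac{\Gamma(s/2)}{\Gamma((s+1)/2)},\qquad B(s+2)=\tfrac s{s+1}B(s).$$

Let $L\phi=\phi''-\phi+pw^{p-1}\phi$, and let $L_e$ be $L$ on even functions, a self-adjoint operator in even $L^2$. Set
$$A=\partial_x^2+V,\qquad V=\nu(\nu+1)\operatorname{sech}^2x,\qquad\text{on even functions.}$$
Since $\partial_y^2=(\nu-1)^{-2}\partial_x^2$ and $(\nu-1)^2\,p\,\frac{p+1}2=\frac{2p(p+1)}{(p-1)^2}=\nu(\nu+1)$,
$$(\nu-1)^2(L-\lambda)=A-\zeta,\qquad \zeta=(\nu-1)^2(1+\lambda). \tag{2}$$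
From $\psi_s''=s^2\psi_s-s(s+1)\psi_{s+2}$ we get the one identity on which everything turns:
$$A\psi_s=s^2\psi_s+(\nu-s)(\nu+s+1)\psi_{s+2}. \tag{3}$$
In particular $A\psi_\nu=\nu^2\psi_\nu$ with $\psi_\nu>0$. In the variable $\lambda$ this eigenvalue is
$$\nu_0=\tfrac{\nu^2}{(\nu-1)^2}-1=\tfrac{(p-1)(p+3)}4 .$$

Now repeat the proof of Proposition 1. An eigenfunction satisfies $(A-\zeta)\phi=c\,\psi_{\nu+1}$ for a constant $c$ proportional to $\int\psi_2\phi$. Pairing with $\psi_s$ and using (3),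
$$(s^2-\zeta)\int\psi_s\phi+(\nu-s)(\nu+s+1)\int\psi_{s+2}\phi=c\,B(s+\nu+1).$$
With $s=2$ the integral $\int\psi_4\phi$ appears, with the coefficient $(\nu-2)(\nu+3)$, which vanishes only for $\nu=2$. With $s=\nu$ the relation closes, but it determines $\int\psi_\nu\phi$ and not $\int\psi_2\phi$. In general we get an infinite inhomogeneous chain from which no sign can be read.

Pairing with $\bar\phi$ fails too. It gives
$$\lambda\int|\phi|^2=\int\bar\phi\,L\phi-\gamma(p-1)\frac{\int w^{p-1}\phi\ \int w^p\bar\phi}{\int w^p}.$$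
The first term is real, but $\int w^{p-1}\phi$ and $\int w^p\bar\phi$ are two unrelated complex numbers, so neither the real nor the imaginary part of the last term is controlled. This is how the lack of self-adjointness shows up.

The way out keeps the chain but changes the test function. We shall pair $\psi_s$ not with the unknown $\phi$ but with the generalized eigenfunctions of $A$. The chain then has right-hand side $0$, and it solves to an explicit product. The results are these; eigenfunctions are even elements of $H^2(\mathbb R)$, possibly complex, and $\gamma\in\mathbb R$.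

**Theorem 1.** Let $p\ge3$ and $\gamma>1$. Every eigenvalue of (1) is real and negative, and (1) is stable. In particular, for $p>5$ there is never an eigenvalue with $\operatorname{Re}\lambda\ge0$, and the conjecture is false for every $p>5$.

**Theorem 2.** Let $p>1$. Problem (1) is stable if and only if $\gamma>1$. For $\gamma\le1$ there is exactly one eigenvalue with $\operatorname{Re}\lambda\ge0$, and it is real. For no $\gamma\in\mathbb R$ is there a non-real eigenvalue with $\operatorname{Re}\lambda\ge0$.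

**Theorem 3.**
(a) For every $p>1$ and $\gamma\in\mathbb R$, no eigenvalue of (1) lies in $(-\infty,-1]$.
(b) Let $p>3$. For $\gamma<\frac p{p-1}$ there is exactly one eigenvalue $\lambda(\gamma)$. It lies in $(-1,\infty)$, is algebraically simple, is strictly decreasing in $\gamma$, and $\lambda(1)=0$. For $\gamma\ge\frac p{p-1}$ there is no eigenvalue.
(c) Let $p=3$. The only eigenvalue is $\lambda=3(1-\gamma)$ if $\gamma<\frac43$, and there is none if $\gamma\ge\frac43$.

Theorem 1 is proved in Sections 3–6 and already disproves the conjecture. For $p=7$, say, Theorem 3 adds that for $1<\gamma<\frac76$ there is a single eigenvalue, in $(-1,0)$, and for $\gamma\ge\frac76$ there is none: no pair is left to cross the imaginary axis.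

## 3. The scalar equation $\gamma F(\lambda)=1$

The purpose of this section is to turn (1) into one equation for $\lambda$, using that the nonlocal term has rank one. For $\lambda\notin\sigma(L_e)$ set
$$F(\lambda)=(p-1)\frac{\int w^{p-1}(L-\lambda)^{-1}w^p\,dy}{\int w^p\,dy}=\frac{2\nu}{B(\nu+1)}\int_{\mathbb R}\psi_2\,(A-\zeta)^{-1}\psi_{\nu+1}\,dx . \tag{4}$$
The constant comes from (2): $(L-\lambda)^{-1}=(\nu-1)^2(A-\zeta)^{-1}$, and $(p-1)\cdot\frac{p+1}2\cdot(\nu-1)^2=\frac{2(p+1)}{p-1}=2\nu$. We shall see in Section 5 that $0\notin\sigma(L_e)$. Since $Lw=(p-1)w^p$, we have $L^{-1}w^p=w/(p-1)$, so $F(0)=1$.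

**Lemma 1.** Let $\gamma\ne0$. (a) If $\lambda\notin\sigma(L_e)$, then $\lambda$ is an eigenvalue of (1) if and only if $\gamma F(\lambda)=1$. (b) $\nu_0$ is not an eigenvalue of (1).

**Proof.** Equation (1) says $(L-\lambda)\phi=c\,w^p$ with $c=\gamma(p-1)\int w^{p-1}\phi/\int w^p$.

(a) If $\phi\ne0$ solves this, then $c\neq0$ because $L_e-\lambda$ is injective, and $\phi=c(L-\lambda)^{-1}w^p$. Inserting this in the formula for $c$ gives $c=c\,\gamma F(\lambda)$, so $\gamma F(\lambda)=1$. Conversely, if $\gamma F(\lambda)=1$, then $\phi=(L-\lambda)^{-1}w^p$ is nonzero, its constant is $c=\gamma F(\lambda)=1$, and so it solves (1).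

(b) Let $\lambda=\nu_0$ and pair the equation with $\Phi_0=\psi_\nu>0$, which satisfies $L\Phi_0=\nu_0\Phi_0$. The left side gives $0$, so $c\int w^p\Phi_0=0$ and $c=0$. Then $L\phi=\nu_0\phi$. An even solution of this second-order equation is determined by its value at $0$, so $\phi$ is a nonzero multiple of $\Phi_0$. But then $\int w^{p-1}\phi\ne0$, and since $\gamma\ne0$ this contradicts $c=0$. $\square$

For $p=3$ we have $\psi_2=\psi_\nu$, so $(A-\zeta)^{-1}\psi_2=\psi_2/(4-\zeta)$, and (4) gives $F(\lambda)=4\frac{B(5)}{B(3)}\frac1{4-\zeta}=\frac3{3-\lambda}$, in agreement with Section 1. For other $p$ the resolvent sits between two different functions, $\psi_2$ and $\psi_{\nu+1}$. The spectral theorem then gives a mixed measure, which a priori has no sign. To find its sign we must compute the spectral transforms of both functions.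

## 4. The moments $M_E(s)=\int\psi_s\Psi(\cdot,E)$

For $E\in\mathbb R$ let $\Psi(x,E)$ be the even solution of $\Psi''+V\Psi=E\Psi$ with $\Psi(0)=1$, $\Psi'(0)=0$, and put $M_E(s)=\int_{\mathbb R}\psi_s\Psi(\cdot,E)\,dx$ when the integral converges absolutely.

**Step 1: growth of $\Psi$ for $E\le0$.** This step makes $M_E(s)$ well defined. Let $E=-\kappa^2$, $\kappa\ge0$. For $x\ge0$,
$$\Psi(x)=\cos\kappa x-\int_0^x\frac{\sin\kappa(x-t)}\kappa V(t)\Psi(t)\,dt,$$
with kernel $x-t$ if $\kappa=0$. Since $|\frac{\sin\kappa(x-t)}\kappa|\le x-t\le1+x$, the function $g=|\Psi|/(1+x)$ satisfies $g(x)\le1+\int_0^x(1+t)V(t)g(t)\,dt$. By Gronwall, $g\le\exp\int_0^\infty(1+t)V\,dt$. So $|\Psi(x,E)|\le C(1+|x|)$ with $C$ independent of $E\le0$. Moreover $\Psi'(x)=-\kappa\sin\kappa x-\int_0^x\cos\kappa(x-t)V\Psi\,dt$ is bounded in $x$ for each $E$.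

**Step 2: decay of $\Psi$ when $E=\mu^2>0$ is an eigenvalue of $A$.** We show $\Psi,\Psi'=O(e^{-\mu|x|})$. An even eigenfunction does not vanish at $0$ (otherwise its value and derivative at $0$ would both vanish), so it is a multiple of $\Psi(\cdot,E)$, and $\Psi\in H^2$ is bounded. From $(\mu^2-\partial_x^2)\Psi=V\Psi$ in $L^2$,
$$\Psi(x)=\frac1{2\mu}\int_{\mathbb R}e^{-\mu|x-t|}V(t)\Psi(t)\,dt,\qquad V(t)\le4\nu(\nu+1)e^{-2|t|}.$$
Suppose $\Psi=O(e^{-a|x|})$ for some $a\ge0$, and let $m=\min(\mu,a+1)$. Then $e^{-\mu|x-t|}\le e^{-m|x-t|}\le e^{-m|x|+m|t|}$, so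
$$|\Psi(x)|\le C'e^{-m|x|}\int e^{(m-a-2)|t|}dt\le C'e^{-m|x|}\int e^{-|t|}dt .$$
Starting from $a=0$, finitely many rounds give $a=\mu$. Differentiating the formula for $\Psi$ replaces the kernel by one bounded by $\frac12e^{-\mu|x-t|}$, so $\Psi'$ obeys the same bound.

**Step 3: the chain.** We now derive the homogeneous relation promised in Section 2. Write $E=\mu^2$, where either $\mu=i\kappa$ with $\kappa\ge0$ and $s>0$, or $\mu>0$, $E$ is an eigenvalue of $A$, and $s>\mu$. By Steps 1 and 2 the boundary terms $\psi_s'\Psi-\psi_s\Psi'$ vanish at infinity, so $\int(A\psi_s)\Psi=E\,M_E(s)$. With (3),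
$$(s^2-\mu^2)\,M_E(s)=(s-\nu)(s+\nu+1)\,M_E(s+2). \tag{5}$$

**Proposition 2.** Under the same conditions on $E$ and $s$,
$$M_E(s)=\sqrt\pi\,\frac{\Gamma(\frac{s+\mu}2)\,\Gamma(\frac{s-\mu}2)}{\Gamma(\frac{s-\nu}2)\,\Gamma(\frac{s+\nu+1}2)}, \tag{6}$$
where $1/\Gamma=0$ at the poles of $\Gamma$.

**Proof.** The plan is to push $s$ to infinity, where $\psi_s$ concentrates at $0$ and only $\Psi(0)=1$ matters. Iterating (5) $n$ times with $a=s/2$ (the denominators never vanish),
$$M_E(s)=M_E(s+2n)\prod_{j=0}^{n-1}\frac{(a-\frac\nu2+j)(a+\frac{\nu+1}2+j)}{(a+\frac\mu2+j)(a-\frac\mu2+j)} .$$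

First, $M_E(\sigma)/B(\sigma)\to1$ as $\sigma\to\infty$. Indeed, for $\delta>0$ and $\sigma>1$,
$$\int_{|x|>\delta}(1+|x|)\psi_\sigma\,dx\le\operatorname{sech}^{\sigma-1}(\delta)\int_{\mathbb R}(1+|x|)\psi_1\,dx,\qquad B(\sigma)\ge\int_{|x|<\delta/2}\psi_\sigma\,dx\ge\delta\operatorname{sech}^\sigma(\delta/2),$$
and the quotient of these two tends to $0$ because $\operatorname{sech}\delta<\operatorname{sech}(\delta/2)$. Since $|\Psi|\le C(1+|x|)$ in both cases, the region $|x|>\delta$ contributes $o(B(\sigma))$ to $M_E(\sigma)-B(\sigma)=\int\psi_\sigma(\Psi-1)$. The region $|x|\le\delta$ contributes at most $\sup_{|x|\le\delta}|\Psi-1|\,B(\sigma)$, and $\Psi$ is continuous with $\Psi(0)=1$. Hence $M_E(s+2n)\sim B(s+2n)=\sqrt\pi\,\frac{\Gamma(a+n)}{\Gamma(a+n+\frac12)}\sim\sqrt\pi\,n^{-1/2}$.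

Second, $\prod_{j<n}(z+j)=\Gamma(z+n)/\Gamma(z)$ and $\Gamma(z+n)/\Gamma(n)\sim n^z$. The exponents add up to $(a-\frac\nu2)+(a+\frac{\nu+1}2)-(a+\frac\mu2)-(a-\frac\mu2)=\frac12$, so the product divided by $n^{1/2}$ tends to
$$\frac{\Gamma(a+\frac\mu2)\Gamma(a-\frac\mu2)}{\Gamma(a-\frac\nu2)\Gamma(a+\frac{\nu+1}2)}.$$
If $a-\frac\nu2\in\{0,-1,\dots\}$, the product is $0$ for large $n$, in accordance with the convention. Multiplying the two limits gives (6). $\square$

Two checks. If $E=\nu^2$, then $\Psi=\psi_\nu$ and (6) says $M_E(s)=\sqrt\pi\,\Gamma(\frac{s+\nu}2)/\Gamma(\frac{s+\nu+1}2)=B(s+\nu)$, as it must. If $\nu=2$ and $E=0$, then $\Psi=1-3\tanh^2x$ (the solution of Section 1 with $\mu=0$, rescaled). Directly, $M_0(2)=\int_{-1}^1(1-3t^2)dt=0$ and $M_0(4)=\int_{-1}^1(1-t^2)(1-3t^2)dt=\frac8{15}$, while (6) gives $1/\Gamma(0)=0$ and $\sqrt\pi/\Gamma(\frac72)=\frac8{15}$.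

## 5. The even spectrum of $A$, and $F$ as an integral against a signed measure

**Step 1: the spectrum.** This step locates where the measure can live. We claim that on even functions
$$\sigma(A)=(-\infty,0]\cup\{\mu_k^2:\ \mu_k=\nu-2k,\ k\in\mathbb Z,\ 0\le k<\nu/2\}.$$
Since $V$ tends to $0$ at infinity, Weyl's theorem gives essential spectrum $(-\infty,0]$, and the rest of the spectrum consists of eigenvalues $E=\mu^2>0$. Let $E$ be one. Since $\Psi=O(e^{-\mu|x|})$, the moment $M_E(s)$ stays bounded as $s\downarrow\mu$. In (6) the factor $\Gamma(\frac{s-\mu}2)$ tends to infinity while $\Gamma(\frac{s+\mu}2)\to\Gamma(\mu)\neq0$. So $1/\Gamma(\frac{\mu-\nu}2)=0$, that is, $\mu=\nu-2k$ with $k\in\{0,1,\dots\}$, and $\mu>0$ means $k<\nu/2$.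

Conversely, put $t=\tanh x$ and $\Psi=(1-t^2)^{\mu/2}g(t)$. Since $\frac d{dx}=(1-t^2)\frac d{dt}$,
$$\Psi_{xx}=(1-t^2)^{\mu/2}\big[\mu^2t^2g-\mu(1-t^2)g-2(\mu+1)t(1-t^2)g'+(1-t^2)^2g''\big],$$
and $\Psi_{xx}+V\Psi=\mu^2\Psi$ becomes, after division by $(1-t^2)^{\mu/2+1}$,
$$(1-t^2)g''-2(\mu+1)t\,g'+(\nu-\mu)(\nu+\mu+1)g=0 .$$
Recall that the Gegenbauer polynomial $C_n^{(\alpha)}$ solves $(1-t^2)g''-(2\alpha+1)tg'+n(n+2\alpha)g=0$. For $\mu=\mu_k$, take $\alpha=\mu_k+\frac12$ and $n=\nu-\mu_k=2k$. Thus $\operatorname{sech}^{\mu_k}x\;C_{2k}^{(\alpha)}(\tanh x)$ is an even eigenfunction, which proves the claim.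

It is convenient to shift by $e=E-(\nu-1)^2$, so that $\lambda=e/(\nu-1)^2$. At the eigenvalues
$$e_0=2\nu-1>0,\qquad e_k=\mu_k^2-(\nu-1)^2=-(2k-1)(2\nu-2k-1)<0\quad(1\le k<\nu/2), \tag{7}$$
and $E\le0$ corresponds to $\lambda\le-1$. Hence $\sigma(L_e)\setminus\{\nu_0\}\subset(-\infty,-d]$ for some $d>0$, and $0\notin\sigma(L_e)$ as promised. If $\nu\le2$, then $k=1$ is not allowed, so $\sigma(L_e)=\{\nu_0\}\cup(-\infty,-1]$.

**Step 2: the spectral transform.** Even functions on $\mathbb R$ correspond to functions on $(0,\infty)$ with Neumann condition at $0$. The potential is bounded, so $\infty$ is of limit-point type. The Weyl–Titchmarsh theorem (Coddington–Levinson, *Theory of Ordinary Differential Equations*, Ch. 9, §3) then provides a positive Borel measure $\rho$ on $\mathbb R$ such that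
$$f\mapsto\hat f(E)=\int_0^\infty f\,\Psi(\cdot,E)\,dx,$$
defined for compactly supported $f\in L^2(0,\infty)$, extends to a unitary map $L^2(0,\infty)\to L^2(\mathbb R,\rho)$ which takes $A$ to multiplication by $E$. In particular $\rho$ is supported on $\sigma(A)$. For orientation: with zero potential, $\Psi=\cos\kappa x$ at $E=-\kappa^2$, the map is the cosine transform, and $\rho$ is $\frac2\pi d\kappa$ in the variable $\kappa$.

*The transform of $\psi_s$ is $\frac12M_E(s)$, $s>0$.* Let $f_b=\psi_s1_{(0,b)}$. As $b\to\infty$, $f_b\to\psi_s$ in $L^2$, so $\hat f_b\to\hat\psi_s$ in $L^2(\rho)$. For every $E\in\sigma(A)$ the integral $\int_0^\infty\psi_s\Psi$ converges absolutely, so $\hat f_b(E)\to\frac12M_E(s)$. Along a subsequence $\hat f_b\to\hat\psi_s$ $\rho$-almost everywhere, hence $\hat\psi_s(E)=\frac12M_E(s)$ for $\rho$-a.e. $E$.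

*The atoms.* Let $E$ be a positive eigenvalue. The transform $h$ of $\Psi(\cdot,E)$ satisfies $E'h(E')=Eh(E')$, so it is supported at the point $E$. Since $h\ne0$, that point has positive mass, and by the same truncation argument $h(E)=\int_0^\infty\Psi(\cdot,E)^2$. Parseval gives $\int_0^\infty\Psi^2=\big(\int_0^\infty\Psi^2\big)^2\rho(\{E\})$, so $\rho(\{E\})=1/\int_0^\infty\Psi(\cdot,E)^2dx$.

**Step 3: the representation of $F$.** Put
$$d\Sigma(E)=\frac\nu{B(\nu+1)}\,M_E(2)\,M_E(\nu+1)\,d\rho(E),$$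
a finite signed measure by Cauchy–Schwarz. An integral over $\mathbb R$ of a product of two even functions is $2\int_0^\infty$, and each transform carries a factor $\frac12$, so (4) becomes
$$F(\lambda)=\int\frac{d\Sigma(E)}{E-\zeta},\qquad\zeta=(\nu-1)^2(1+\lambda). \tag{8}$$
In the same way the total mass is
$$\Sigma(\mathbb R)=\frac{2\nu}{B(\nu+1)}\int_{\mathbb R}\psi_2\psi_{\nu+1}\,dx=2\nu\frac{B(\nu+3)}{B(\nu+1)}=\frac{2\nu(\nu+1)}{\nu+2}. \tag{9}$$

**Step 4: signs.** For $E=-\kappa^2\le0$, formula (6) with $\mu=i\kappa$ gives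
$$M_E(2)=\frac{\sqrt\pi\,|\Gamma(1+\frac{i\kappa}2)|^2}{\Gamma(1-\frac\nu2)\,\Gamma(\frac{\nu+3}2)},\qquad M_E(\nu+1)=\frac{|\Gamma(\frac{\nu+1+i\kappa}2)|^2}{\Gamma(\nu+1)}>0. \tag{10}$$
The sign of $M_E(2)$ does not depend on $E$. So $\Sigma_-:=\Sigma|_{(-\infty,0]}$ has the constant sign of $1/\Gamma(1-\frac\nu2)$, and it vanishes if $\nu/2\in\mathbb N$. The atom $A_0:=\Sigma(\{\nu^2\})$ is positive, because $\Psi(\cdot,\nu^2)=\psi_\nu>0$ makes both moments positive.

If $1<\nu\le2$, no Gamma function is needed for the sign: for $E\le0$ and $s\geq\nu$ every factor in the iterated chain (5) is $\ge0$ and $M_E(s+2n)>0$ for large $n$, so $M_E(2)\ge0$ and $M_E(\nu+1)\geq0$ at once.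

## 6. Nonnegativity of $\Sigma$ for $p\ge3$, and the proof of Theorem 1

Let $p\ge3$, so $1<\nu\le2$. By Step 1 of Section 5, $\Sigma$ lives on $(-\infty,0]\cup\{\nu^2\}$. Since $1-\frac\nu2\in[0,\frac12)$, we have $1/\Gamma(1-\frac\nu2)\ge0$. Thus $\Sigma$ is a nonnegative measure with $A_0>0$, exactly as if the problem were self-adjoint.

**Step 1: all eigenvalues are real.** Let $\gamma\ne0$. For non-real $\lambda$, (8) gives
$$\operatorname{Im}F(\lambda)=(\nu-1)^2\operatorname{Im}\lambda\int\frac{d\Sigma(E)}{|E-\zeta|^2}\ne0 ,$$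
so $F(\lambda)=1/\gamma$ is impossible, and Lemma 1(a) excludes $\lambda$.

**Step 2: location on the real line.** For real $\lambda\in(-1,\infty)\setminus\{\nu_0\}$ the point $\zeta>0$ has positive distance from the support of the finite measure $\Sigma$, so we may differentiate:
$$F'(\lambda)=(\nu-1)^2\int\frac{d\Sigma(E)}{(E-\zeta)^2}>0 .$$
On $(\nu_0,\infty)$ we have $E-\zeta<0$ on the support of $\Sigma$, so $F<0$. On $(-1,\nu_0)$, $F$ is strictly increasing with $F(0)=1$. Now let $\gamma>1$. Then $0<1/\gamma<1$, so $F=1/\gamma$ has no root in $(\nu_0,\infty)$ and at most one root $\lambda(\gamma)$ in $(-1,\nu_0)$, and this root lies in $(-1,0)$. By Lemma 1(b), $\nu_0$ is not an eigenvalue.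

**Step 3: conclusion.** Every eigenvalue is real and is either $\le-1$ or equal to $\lambda(\gamma)\in(-1,0)$, if that root exists. So (1) is stable, with $c_1=\frac12\min(1,|\lambda(\gamma)|)$, or $c_1=\frac12$ if there is no root. For $p>5$ and every $\gamma>1$, no eigenvalue has $\operatorname{Re}\lambda\ge0$. Hence no finite $\gamma_h(p)$ with instability beyond it exists, and no pair $\pm i\omega$ ever occurs: the conjecture is false for every $p>5$. $\blacksquare$

## 7. A signed measure: $1<p<3$ and the proof of Theorem 2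

For $p<3$ the nonnegativity is lost. Take $p=2$, so $\nu=3$. The eigenvalues of $A$ are $9$ and $\mu_1^2=1$, and at $E=1$ we have $\Psi=\operatorname{sech}x\,(1-5\tanh^2x)$ (a multiple of $\operatorname{sech}x\,C^{(3/2)}_2(\tanh x)$). Using $\tanh^2=1-\operatorname{sech}^2$, $B(3)=\frac\pi2$, $B(5)=\frac{3\pi}8$, $B(7)=\frac{5\pi}{16}$,
$$M_1(2)=-4B(3)+5B(5)=-\tfrac\pi8,\qquad M_1(4)=-4B(5)+5B(7)=\tfrac\pi{16}.$$
So the atom at $E=1$ is negative, and Step 1 of Section 6 breaks down there. But a Hopf pair or an instability concerns only $\operatorname{Re}\lambda\ge0$, and for that it will be enough to control $F$ on the imaginary axis.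

**Proposition 3.** For all $p>1$ and $\omega>0$, $\operatorname{Im}F(i\omega)>0$.

For $\nu\le2$ this is the displayed formula in Step 1 of Section 6. Let $\nu>2$, let $K\ge1$ be the largest integer $<\nu/2$, and let $A_k=\Sigma(\{\mu_k^2\})$ for $0\le k\le K$. With $y=(\nu-1)^2\omega$ (the variable of (1) no longer appears) and $e=E-(\nu-1)^2$, we have $E-\zeta=e-iy$, so
$$\operatorname{Im}F(i\omega)=y\,h,\qquad h=\int f\,d\Sigma,\qquad f(e)=\frac1{e^2+y^2}.$$
We shall find that the atoms alternate in sign and decrease in size, while the weights at $e_1,e_2,\dots$ decrease. The large atom $A_0$ has to pay for what is left.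

**Step 1: the atoms.** This step computes $A_k$. By Section 5, with $N_k=\int_{\mathbb R}\Psi(\cdot,\mu_k^2)^2dx$, so that $\rho(\{\mu_k^2\})=2/N_k$,
$$A_k=\frac{2\nu}{B(\nu+1)}\,\frac{M_{\mu_k^2}(2)\,M_{\mu_k^2}(\nu+1)}{N_k}.$$
*The moments.* From (6) with $\mu=\nu-2k$, and $(z)_k=z(z+1)\cdots(z+k-1)$,
$$M_{\mu_k^2}(s)=\sqrt\pi\,\frac{(\frac{s-\nu}2)_k\,\Gamma(\frac{s+\nu}2-k)}{\Gamma(\frac{s+\nu+1}2)}\qquad(s>\mu_k).$$
Both sides are analytic in $\operatorname{Re}s>-\mu_k$ (the left because $\Psi=O(e^{-\mu_k|x|})$), so this holds for all $s>-\mu_k$, in particular at $s=2$ even if $2\le\mu_k$. At $s=2$ the numerator is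
$$(1-\tfrac\nu2)_k\,\Gamma(1+\tfrac\nu2-k)=(-1)^k\frac{\Gamma(\frac\nu2)}{\Gamma(\frac\nu2-k)}\,\Gamma(1+\tfrac\nu2-k)=(-1)^k(\tfrac\nu2-k)\,\Gamma(\tfrac\nu2).$$
At $s=\nu+1$ it is $(\frac12)_k\Gamma(\nu-k+\frac12)$ with $(\frac12)_k=\Gamma(k+\frac12)/\sqrt\pi$. The denominators do not depend on $k$.

*The norms.* Let $n=2k$, $\alpha=\mu_k+\frac12$, $C=C_n^{(\alpha)}$, and
$$I=\int_{-1}^1(1-t^2)^{\alpha-1/2}C^2\,dt,\qquad J=\int_{-1}^1(1-t^2)^{\alpha-3/2}C^2\,dt=\int_{\mathbb R}\operatorname{sech}^{2\mu_k}x\;C(\tanh x)^2\,dx .$$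
Since $\Psi=\operatorname{sech}^{\mu_k}x\,C(\tanh x)/C(0)$, $N_k=J/C(0)^2$. The tabulated norm is $I$, so we relate $J$ to $I$. As $\frac d{dt}(1-t^2)^{\alpha-1/2}=-(2\alpha-1)t(1-t^2)^{\alpha-3/2}$ and $\alpha-\frac12=\mu_k>0$, integration by parts gives
$$J-I=\int t^2(1-t^2)^{\alpha-3/2}C^2\,dt=\frac1{2\alpha-1}\int(1-t^2)^{\alpha-1/2}(C^2+2tCC')\,dt=\frac{1+2n}{2\alpha-1}\,I,$$
because $tC'=nC+{}$(lower degree) and $C$ is orthogonal to lower degrees for the weight $(1-t^2)^{\alpha-1/2}$. So $J=\frac{2n+2\alpha}{2\alpha-1}I=\frac{n+\alpha}{\mu_k}I$. Recall (DLMF Table 18.3.1) $I=\frac{2^{1-2\alpha}\pi\,\Gamma(n+2\alpha)}{(n+\alpha)\Gamma(\alpha)^2\,n!}$. Also, from the generating function $(1-2tz+z^2)^{-\alpha}$ at $t=0$, $C_{2k}^{(\alpha)}(0)=(-1)^k\frac{(\alpha)_k}{k!}$. With $\Gamma(\alpha)(\alpha)_k=\Gamma(\alpha+k)$,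
$$N_k=\frac\pi{\mu_k}\,\frac{2^{1-2\alpha}\,\Gamma(2k+2\alpha)\,(k!)^2}{(2k)!\;\Gamma(\alpha+k)^2}.$$
The duplication formula gives $\Gamma(2k+2\alpha)=\pi^{-1/2}2^{2k+2\alpha-1}\Gamma(k+\alpha)\Gamma(k+\alpha+\frac12)$ and $(2k)!=\pi^{-1/2}2^{2k}\Gamma(k+\frac12)\,k!$. All powers of $2$ cancel, and since $\alpha+k=\nu-k+\frac12$,
$$N_k=\frac{\pi\,k!\,\Gamma(\nu-k+1)}{(\nu-2k)\,\Gamma(\nu-k+\frac12)\,\Gamma(k+\frac12)} .$$
(Check: $\nu=3$, $k=1$ gives $\frac{16}3=\int_{-1}^1(1-5t^2)^2dt$.) Collecting the factors, with $C_\nu>0$ independent of $k$,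
$$A_k=C_\nu(-1)^k\,\frac{(\nu-2k)^2\,\Gamma(\nu-k+\frac12)^2\,\Gamma(k+\frac12)^2}{k!\;\Gamma(\nu-k+1)}. \tag{11}$$

**Step 2: $|A_{k+1}|<|A_k|$ for $0\le k<K$.** By (11) the ratio $|A_{k+1}|/|A_k|$ is
$$\Big(\frac{\nu-2k-2}{\nu-2k}\Big)^2\cdot\frac{(k+\frac12)^2}{k+1}\cdot\frac m{(m-\frac12)^2},\qquad m=\nu-k .$$
Since $k+1\le K<\frac\nu2$, $m>k+2$. The first factor is $<1$. The second is $k+\frac1{4(k+1)}\le k+\frac14$. For the third, $m(m-1)<(m-\frac12)^2$ gives $\frac m{(m-1/2)^2}<\frac1{m-1}<\frac1{k+1}$. So the ratio is less than $\frac{k+1/4}{k+1}<1$.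

**Step 3: $|A_1|<bA_0$ with $b=e_1^2/e_0^2$.** The factor $b$ is what we shall lose when the weight $f(e_0)$ is compared with $f(e_1)$. By (7), $b=\big(\frac{2\nu-3}{2\nu-1}\big)^2<1$. The ratio of Step 2 at $k=0$ is $\frac{|A_1|}{A_0}=\frac{(\nu-2)^2}{\nu(2\nu-1)^2}$. Hence $\frac{|A_1|}{bA_0}=\frac{(\nu-2)^2}{\nu(2\nu-3)^2}<\frac1{4\nu}<1$, since $2(\nu-2)<2\nu-3$.

**Step 4: $\Sigma(\mathbb R)>(1-b)A_0$.** This will control a negative continuous part. Since $\Psi(\cdot,\nu^2)=\psi_\nu$,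
$$A_0=2\nu\,\frac{B(\nu+2)\,B(2\nu+1)}{B(\nu+1)\,B(2\nu)} .$$
By Cauchy–Schwarz $B(t+1)^2\le B(t)B(t+2)$, so $\big(\frac{B(t)}{B(t+1)}\big)^2\ge\frac{B(t)}{B(t+2)}=\frac{t+1}t$. Using this at $t=\nu+1$ and $t=2\nu$, together with (9),
$$\frac{\Sigma(\mathbb R)}{A_0}=\frac{\nu+1}{\nu+2}\cdot\frac{B(\nu+1)}{B(\nu+2)}\cdot\frac{B(2\nu)}{B(2\nu+1)}\ge\sqrt{\frac{(\nu+1)(2\nu+1)}{2\nu(\nu+2)}}=\sqrt{1-\frac{\nu-1}{2\nu(\nu+2)}}>\sqrt{\tfrac78},$$
the last step because $2\nu(\nu+2)-8(\nu-1)=2\nu^2-4\nu+8>0$. On the other side, with $q=2\nu-1>3$,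
$$1-b=\frac{(2\nu-1)^2-(2\nu-3)^2}{(2\nu-1)^2}=\frac{8(\nu-1)}{(2\nu-1)^2}=\frac{4(q-1)}{q^2},$$
which is decreasing for $q\ge2$, hence $<\frac89$. As $\frac{64}{81}<\frac78$, the claim follows.

**Step 5: Abel summation.** We now combine the pieces. Since $e_1^2<e_0^2$, $\frac{f(e_0)}{f(e_1)}=\frac{e_1^2+y^2}{e_0^2+y^2}\ge\frac{e_1^2}{e_0^2}=b$, so $A_0f(e_0)\ge bA_0f(e_1)$. Let $S_j=bA_0+\sum_{k=1}^jA_k$. By Step 3, $S_1>0$. By Step 2 and the alternation of signs, $S_j-S_1=A_2+A_3+\dots+A_j$ is an alternating sum with decreasing terms starting with $A_2>0$ (empty for $j=1$), so $S_j\ge S_1>0$ for $1\le j\le K$. Next, $|e_k|=(\nu-1)^2-\mu_k^2$ for $k\ge1$ increases with $k$ and stays below $(\nu-1)^2$, while $|e|\ge(\nu-1)^2$ on the support of $\Sigma_-$. So $f(e_1)>\dots>f(e_K)\ge f(e)$ there. Summing by parts,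
$$h\ \ge\ bA_0f(e_1)+\sum_{k=1}^KA_kf(e_k)+\int f\,d\Sigma_-\ =\ \sum_{j=1}^{K-1}S_j\big(f(e_j)-f(e_{j+1})\big)+S_Kf(e_K)+\int f\,d\Sigma_- .$$
By (10), $\Sigma_-$ has one sign. If $\Sigma_-\ge0$, then $h\ge S_Kf(e_K)>0$. If $\Sigma_-\le0$, then $\int f\,d\Sigma_-\ge f(e_K)\Sigma_-(\mathbb R)$, and
$$S_K+\Sigma_-(\mathbb R)=\Sigma(\mathbb R)-(1-b)A_0>0$$
by Step 4, so again $h>0$. This proves Proposition 3. $\square$

**Step 6: from the imaginary axis to the right half-plane.** We use the minimum principle to carry the sign inward. Let $Q=\{\operatorname{Re}\lambda>0,\operatorname{Im}\lambda>0\}$. By (8), $F$ is analytic off $\{\nu_0\}\cup(-\infty,-d]$, satisfies $F(\bar\lambda)=\overline{F(\lambda)}$, and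
$$|F(\lambda)|\le\frac{|\Sigma|(\mathbb R)}{(\nu-1)^2\operatorname{dist}(\lambda,\sigma(L_e))} .$$
On $Q$ the harmonic function $\operatorname{Im}F$ has boundary values $0$ on $[0,\infty)\setminus\{\nu_0\}$ and at $\infty$, and positive values on $i(0,\infty)$. Near $\nu_0$,
$$F=\frac a{\nu_0-\lambda}+(\text{analytic, real on }\mathbb R),\qquad a=\frac{A_0}{(\nu-1)^2}>0,$$
and $\operatorname{Im}\frac a{\nu_0-\lambda}=\frac{a\operatorname{Im}\lambda}{|\nu_0-\lambda|^2}\ge0$ in $Q$, so $\liminf\operatorname{Im}F\ge0$ at $\nu_0$. By the minimum principle $\operatorname{Im}F\ge0$ in $Q$. Since $\operatorname{Im}F$ is not identically $0$ (it is positive on $i(0,\infty)$), $\operatorname{Im}F>0$ in $Q$. Two consequences: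

- For real $\gamma\ne0$, $F(\lambda)=1/\gamma$ has no non-real solution with $\operatorname{Re}\lambda\ge0$: in $Q$ and on $i(0,\infty)$ we have $\operatorname{Im}F>0$, and the lower half follows by conjugation.
- On $(0,\nu_0)$ and $(\nu_0,\infty)$, $F'(\lambda)=\lim_{\varepsilon\downarrow0}\operatorname{Im}F(\lambda+i\varepsilon)/\varepsilon\ge0$. Since $F$ is analytic and non-constant, the zeros of $F'$ are isolated and $F$ is strictly increasing: from $F(0)=1$ to $+\infty$ on $[0,\nu_0)$, and from $-\infty$ to $0$ on $(\nu_0,\infty)$.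

**Step 7: counting eigenvalues with $\operatorname{Re}\lambda\ge0$.** The only point of $\sigma(L_e)$ there is $\nu_0$, which is not an eigenvalue of (1) for $\gamma\ne0$, so Lemma 1 applies to all other points. If $\gamma>1$, then $0<1/\gamma<1$ and there is no eigenvalue. If $0<\gamma\le1$, then $1/\gamma\ge1$ and there is exactly one, in $[0,\nu_0)$. If $\gamma<0$, there is exactly one, in $(\nu_0,\infty)$. If $\gamma=0$, problem (1) is $L\phi=\lambda\phi$, and the only one is $\nu_0$. In all cases these eigenvalues are real, and (1) is not stable for $\gamma\le1$.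

**Step 8: a uniform gap for $\gamma>1$.** Absence of eigenvalues in $\operatorname{Re}\lambda\ge0$ is weaker than stability, so one more argument is needed. In $\{\operatorname{Re}\lambda\ge-d/2\}$ the eigenvalues are the roots of $F=1/\gamma$. They form a bounded set, since $F\to0$ at infinity there. They stay away from $\nu_0$, since $F$ has a pole there. And $F$ is analytic and non-constant on the connected set $\{\operatorname{Re}\lambda>-d\}\setminus\{\nu_0\}$. So there are finitely many roots, all with $\operatorname{Re}\lambda<0$. Every other eigenvalue has $\operatorname{Re}\lambda<-d/2$. Hence some $c_1>0$ works, and (1) is stable. $\blacksquare$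

## 8. Counting all eigenvalues for $p\ge3$: the proof of Theorem 3

Section 6 left two things open: eigenvalues inside $(-\infty,-1]$, and the exact value of $\gamma$ at which the root in $(-1,0)$ disappears.

**Step 1: part (a), no eigenvalue in $(-\infty,-1]$ for any $p>1$, $\gamma\in\mathbb R$.** Let $\lambda\le-1$, so $\zeta=-\kappa^2\le0$ with $\kappa\ge0$. Let $\phi\in H^2$ be even with $(A-\zeta)\phi=c\,\psi_{\nu+1}$ for some constant $c$; every solution of (1) is of this form. We show $\phi=0$. Write the equation as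
$$\phi''+\kappa^2\phi=q,\qquad q=c\,\psi_{\nu+1}-V\phi .$$
As $\phi$ is bounded, $q$ decays exponentially. On $x>0$ the function $\phi_1(x)=\int_x^\infty\frac{\sin\kappa(t-x)}\kappa q(t)\,dt$ (kernel $t-x$ if $\kappa=0$) has $\phi_1'=-\int_x^\infty\cos\kappa(t-x)\,q\,dt$ and $\phi_1''=q-\kappa^2\phi_1$, and $\phi_1,\phi_1'$ decay exponentially. The difference $\phi-\phi_1$ is a combination of $\cos\kappa x,\sin\kappa x$ (or of $1,x$) and lies in $L^2(0,\infty)$, so it is $0$. Thus $\phi,\phi'$ decay exponentially. Since $\Psi(\cdot,\zeta)=O(1+|x|)$ and $\Psi'$ is bounded, Green's identity has no boundary terms and gives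
$$c\,M_\zeta(\nu+1)=\int\big((A-\zeta)\phi\big)\Psi(\cdot,\zeta)\,dx=0 .$$
By (10) $M_\zeta(\nu+1)>0$, so $c=0$. Now $\phi=\phi_1$ with $q=-V\phi$, so for $x>0$
$$|\phi(x)|\le\int_x^\infty(t-x)V(t)|\phi(t)|\,dt .$$
For large $x$, $\int_x^\infty(t-x)V\,dt\le\frac12$, hence $\sup_{[x,\infty)}|\phi|\le\frac12\sup_{[x,\infty)}|\phi|$. So $\phi=0$ for large $x$, and $\phi\equiv0$ by uniqueness for the ODE. $\square$

**Step 2: $F(-1^+)=\frac{p-1}p$ for $p>3$.** This value decides when the root disappears. Here $1<\nu<2$, and $\lambda\downarrow-1$ means $\zeta\downarrow0$. For small $\mu>0$ put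
$$\zeta=\mu^2,\qquad u_\mu=(A-\mu^2)^{-1}\psi_{\nu+1},\qquad m_\mu(s)=\int_{\mathbb R}\psi_su_\mu\,dx\quad(s>0),$$
so $F=\frac{2\nu}{B(\nu+1)}m_\mu(2)$ by (4). The inhomogeneous chain of Section 2 now helps. Pairing $(A-\mu^2)u_\mu=\psi_{\nu+1}$ with $\psi_s$ and using (3),
$$(s^2-\mu^2)\,m_\mu(s)+(\nu-s)(\nu+s+1)\,m_\mu(s+2)=B(s+\nu+1).$$
At $s=\mu$ the first term drops out, and
$$m_\mu(2+\mu)=\frac{B(\nu+1+\mu)}{(\nu-\mu)(\nu+1+\mu)}\longrightarrow\frac{B(\nu+1)}{\nu(\nu+1)}\qquad(\mu\downarrow0). \tag{12}$$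
We want $m_\mu(2)$ instead of $m_\mu(2+\mu)$. Since $0\le\psi_2-\psi_{2+\mu}=\psi_2\,(1-e^{-\mu\log\cosh x})\le\mu\,\psi_2\log\cosh x$ and $\psi_2\log\cosh x\in L^2$,
$$|m_\mu(2)-m_\mu(2+\mu)|\le C\mu\,\|u_\mu\|_{L^2},$$
so it suffices to show that $\mu\|u_\mu\|_{L^2}\to0$.

To do so, write, by Section 5,
$$m_\mu(2+\mu)=\frac12\int\frac{M_E(2+\mu)\,M_E(\nu+1)}{E-\mu^2}\,d\rho(E).$$
The left side is bounded by (12), and the atom at $\nu^2$ contributes a bounded amount, so the integral over $E\le0$ is bounded. There the integrand is negative, because (6) gives $M_E(s)>0$ for $E\le0$ and $s>\nu$, and $2+\mu>\nu$. So its part over $[-1,0]$ is bounded as well. By (6), $M_E(2+\mu)$ and $M_E(\nu+1)$ are continuous and positive for $E\in[-1,0]$, $\mu\in[0,1]$ (here $\nu<2$ is used), hence bounded below by positive constants. So $\int_{[-1,0]}\frac{d\rho(E)}{|E|+\mu^2}$ is bounded as $\mu\downarrow0$, and by monotone convergence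
$$\int_{[-1,0]}\frac{d\rho(E)}{|E|}<\infty,\qquad\text{in particular }\rho(\{0\})=0 .$$
Finally,
$$\mu^2\|u_\mu\|^2=2\int\frac{\mu^2\cdot\frac14M_E(\nu+1)^2}{(E-\mu^2)^2}\,d\rho(E).$$
The part from $E=\nu^2$ is $O(\mu^2)$. On $E<-1$ the denominator is $\ge1$, and since $\frac14\int M_E(\nu+1)^2d\rho=\int_0^\infty\psi_{\nu+1}^2<\infty$, that part is $O(\mu^2)$ too. On $[-1,0]$, $M_E(\nu+1)$ is bounded, and $(|E|+\mu^2)^2\ge4|E|\mu^2$ shows that the integrand is at most $C/|E|$, which is $\rho$-integrable; it tends to $0$ for every $E\ne0$. Dominated convergence gives $\mu\|u_\mu\|\to0$.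

Therefore $m_\mu(2)$ has the limit in (12), and $F(-1^+)=\frac{2\nu}{B(\nu+1)}\cdot\frac{B(\nu+1)}{\nu(\nu+1)}=\frac2{\nu+1}=\frac{p-1}p$.

**Step 3: part (b), the count.** Let $p>3$. By Step 1 there is no eigenvalue in $(-\infty,-1]$. For $\gamma\ne0$, Step 1 of Section 6 and Lemma 1 show that every eigenvalue is a real root of $F=1/\gamma$ in $(-1,\infty)\setminus\{\nu_0\}$. By Step 2 of Section 6, by the pole $\frac a{\nu_0-\lambda}$ with $a>0$, and by Step 2 above, $F$ increases strictly from $\frac{p-1}p$ to $+\infty$ on $(-1,\nu_0)$, and from $-\infty$ to $0$ on $(\nu_0,\infty)$. Hence: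

- for $0<\gamma<\frac p{p-1}$ we have $1/\gamma>\frac{p-1}p$ and there is exactly one root, in $(-1,\nu_0)$;
- for $\gamma\ge\frac p{p-1}$ we have $0<1/\gamma\le\frac{p-1}p$ and there is none;
- for $\gamma<0$ there is exactly one root, in $(\nu_0,\infty)$;
- for $\gamma=0$, (1) is $L\phi=\lambda\phi$; since $\sigma(L_e)=\{\nu_0\}\cup(-\infty,-1]$, the only eigenvalue is $\nu_0$.

On each of $(-\infty,0)$ and $(0,\frac p{p-1})$, $1/\gamma$ is strictly decreasing in $\gamma$ and $F$ is strictly increasing, so $\lambda(\gamma)$ is strictly decreasing. The values for $\gamma<0$ exceed $\nu_0=\lambda(0)$ and those for $\gamma>0$ are below it, so $\lambda$ is strictly decreasing on the whole of $(-\infty,\frac p{p-1})$. From $F(0)=1$, $\lambda(1)=0$.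

**Step 4: part (b), algebraic simplicity.** Algebraically simple means that the eigenspace is spanned by one $\phi$ and that, with $T$ the operator on the left of (1), $(T-\lambda)\chi=\phi$ has no solution $\chi$. For $\gamma=0$ this holds because $L_e$ is self-adjoint and the even eigenspace at $\nu_0$ is spanned by $\psi_\nu$. Let $\gamma\ne0$. By the proof of Lemma 1 the eigenspace is spanned by $\phi=(L-\lambda)^{-1}w^p$. Put $\ell(\cdot)=\gamma(p-1)\int w^{p-1}(\cdot)/\int w^p$, so $T=L-\ell(\cdot)w^p$, $\ell\big((L-\lambda)^{-1}w^p\big)=\gamma F(\lambda)=1$, and $\ell\big((L-\lambda)^{-1}\phi\big)=\ell\big((L-\lambda)^{-2}w^p\big)=\gamma F'(\lambda)$. If $(L-\lambda)\chi-\ell(\chi)w^p=\phi$, then applying $\ell\circ(L-\lambda)^{-1}$ gives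
$$\ell(\chi)=\gamma F'(\lambda)+\ell(\chi)\,\gamma F(\lambda)=\gamma F'(\lambda)+\ell(\chi),$$
so $F'(\lambda)=0$, which contradicts $F'>0$.

**Step 5: part (c), $p=3$.** Here $\nu=2$ and $1/\Gamma(1-\frac\nu2)=0$, so $\Sigma_-=0$ and $\Sigma$ is the single atom $A_0=\Sigma(\mathbb R)=3$ by (9). With $(\nu-1)^2=1$ and $\nu^2-\zeta=3-\lambda$, (8) gives $F(\lambda)=\frac3{3-\lambda}$, as in Section 3. For $\gamma\ne0$ and outside $(-\infty,-1]$, Lemma 1 leaves only the solution of $\frac{3\gamma}{3-\lambda}=1$, that is $\lambda=3(1-\gamma)$; for $\gamma=0$ the eigenvalue is $\nu_0=3$, the same formula. It occurs if and only if $3(1-\gamma)>-1$, that is $\gamma<\frac43$. By Step 1 there are no other eigenvalues. $\blacksquare$
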